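# Generic pairs of automorphisms generate generic tuples

## From a comeagre orbit of pairs to a comeagre orbit of $n$-tuples

Throughout, a group $G$ acts on $G^n$ by diagonal conjugation,
$$h\cdot(g_1,\dots,g_n)=(hg_1h^{-1},\dots,hg_nh^{-1}),$$
and "orbit in $G^n$" always means an orbit of this action. For $n\ge 1$ define
$$\Phi_n:G^2\to G^n,\qquad \Phi_n(x,y)=\bigl(y,\;x^{-1}yx,\;x^{-2}yx^{2},\;\dots,\;x^{-(n-1)}yx^{n-1}\bigr). \tag{1}$$

**Theorem 1.** Let $G$ be a Polish group with a neighbourhood basis of $1$ consisting of open subgroups, for example $G=\operatorname{Aut}(A)$ for a countably infinite structure $A$. Let $C_2\subseteq G^2$ be an orbit. If $C_2$ is comeagre in $G^2$, then $\Phi_n(C_2)$ is a comeagre orbit in $G^n$ for every $n\ge 1$. More generally, if $C_2$ is non-meagre in $G^2$, then $\Phi_n(C_2)$ is a non-meagre orbit in $G^n$ for every $n\ge1$.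

A tuple in $G^n$ is called **generic** if its orbit is comeagre in $G^n$, and a countably infinite structure $A$ **has $n$-generic automorphisms** if $\operatorname{Aut}(A)^n$ contains a generic $n$-tuple. The theorem answers a question posed in the text "Automorphism Groups" (https://wwwpub.zih.tu-dresden.de/~bodirsky/Automorphism-Groups.pdf). It is known that some countably infinite structure has $1$-generic but not $2$-generic automorphisms. Is there, for every $n$, a structure that has $n$-generic but not $(n+1)$-generic automorphisms? The answer is no.

**Corollary 2.** If $n\ge2$ and $A$ has $n$-generic automorphisms, then $A$ has $m$-generic automorphisms for all $m$. Hence for no $n\ge 2$ is there a structure with $n$-generic but not $(n+1)$-generic automorphisms.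

So the step from one automorphism to two can fail, but no later step can. The theorem also says how to make the longer tuples: take a generic pair $(x,y)$ and list the conjugates of $y$ by powers of $x$.

## Topology, category and orbits: what the statement uses

**The group.** The topology on $\operatorname{Aut}(A)$ is that of pointwise convergence. A basic open set consists of all automorphisms that agree with a given one on a given finite set. With this topology $\operatorname{Aut}(A)$ is Polish, that is, separable and completely metrizable. The pointwise stabilisers of finite subsets of $A$ are open subgroups, and they form a neighbourhood basis of $1$. If $V\le G$ is any open subgroup, its cosets are disjoint nonempty open sets, so there are only countably many of them. The complement of $V$ is a union of cosets, so $V$ is also closed, and hence Polish itself.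

**Category.** A subset of a space $X$ is nowhere dense if its closure has empty interior, and meagre if it is a countable union of nowhere dense sets. For an open set $O\subseteq X$, I say that $D$ *is comeagre in $O$* if $O\setminus D$ is meagre. We use the following facts.

1. *Baire category theorem.* A nonempty open subset of a Polish space is not meagre. So if $D$ is comeagre in $O$, then $D$ is dense in $O$, and two sets that are both comeagre in a nonempty open set $O$ meet inside $O$.
2. A continuous image of a Polish space in a Polish space is called analytic. Analytic sets have the *Baire property*: they differ from an open set by a meagre set.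
3. If $f:X\to Y$ is continuous and open and $M\subseteq Y$ is meagre, then $f^{-1}(M)$ is meagre. Indeed, let $F$ be closed and nowhere dense. Then $f^{-1}(F)$ is closed, and if it contained a nonempty open $W$, the nonempty open set $f(W)$ would lie in $F$. Every meagre set is covered by countably many such $F$.

Fact 3 will be applied to coordinate projections $G^m\to G^n$, which are continuous and open.

**Orbits.** The map $\Phi_n$ is continuous, and
$$\Phi_n(hxh^{-1},hyh^{-1})=h\cdot\Phi_n(x,y),$$
because conjugation by $h$ is a homomorphism. An equivariant map sends the orbit of a point onto the orbit of its image. So $\Phi_n(C_2)$ is automatically an orbit. The content of the theorem is that it is a *large* orbit.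

**Two trivial cases.** If $G$ is discrete, only the empty set is meagre. Then every orbit is non-meagre, and a comeagre orbit is all of $G^n$. For $(\mathbb Z,<)$ the automorphism group is the group of translations, and point stabilisers are trivial, so $G\cong\mathbb Z$ is discrete. It is abelian, so orbits are singletons, and there is no generic automorphism, although every orbit is non-meagre. For $(\omega,<)$ the automorphism group is trivial, and there are generic $n$-tuples for every $n$.

## The symmetric group, worked by hand

Let $G=\operatorname{Sym}(\omega)$, the automorphism group of a countable set without structure. An $n$-tuple $(g_1,\dots,g_n)\in G^n$ is the same thing as an action of the free group $F_n$ on $\omega$, and two tuples lie in the same orbit exactly when the two actions are isomorphic. Call an isomorphism class of transitive actions of $F_n$ on finite nonempty sets a *type*; there are countably many types.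

**Claim.** The tuples for which all orbits of $\langle g_1,\dots,g_n\rangle$ on $\omega$ are finite and every type occurs infinitely often form a comeagre orbit in $G^n$.

*Proof.* Two such actions are isomorphic, since each is a disjoint union of countably infinitely many copies of every type. So these tuples form a single orbit. For $a\in\omega$, the condition "the orbit of $a$ is finite" is open, since it is witnessed by the values of the $g_i$ on a finite set. For a type $\tau$ and $k\in\mathbb N$, the condition "$\tau$ occurs at least $k$ times" is open for the same reason. Both conditions are dense. Indeed, a nonempty basic open set prescribes finite partial injections $p_1,\dots,p_n$. Choose a finite $S\subseteq\omega$ containing all their domains and ranges (and $a$). Each $p_i$ extends to a permutation of $S$. Put $k$ copies of $\tau$ on fresh points and let every $g_i$ be the identity elsewhere. This meets both conditions. We have intersected countably many dense open sets. $\square$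

Now let $(x,y)$ be a generic pair. We check directly that $\Phi_n(x,y)$ is a generic $n$-tuple. Its orbits on $\omega$ are finite, because they are contained in the orbits of $\langle x,y\rangle$. Let $\tau$ be a type, given by permutations $g_1,\dots,g_n$ acting transitively on a finite set $S$. On $S\times\mathbb Z/n$ define
$$x(s,i)=(s,i+1),\qquad y(s,i)=(g_{i+1}s,\,i)\qquad(0\le i\le n-1).$$
Then $x^{-i}yx^{i}(s,0)=x^{-i}y(s,i)=x^{-i}(g_{i+1}s,i)=(g_{i+1}s,0)$. So on $S\times\{0\}$ the tuple $\Phi_n(x,y)$ acts exactly as $(g_1,\dots,g_n)$. The pair $(x,y)$ acts transitively on $S\times\mathbb Z/n$, since level $0$ is one orbit of $\Phi_n(x,y)$ and $x$ moves the levels cyclically. Hence this action of $F_2$ is a type, it occurs infinitely often in a generic pair, and therefore $\tau$ occurs infinitely often in $\Phi_n(x,y)$.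

In this group, then, the conjugates $y,x^{-1}yx,x^{-2}yx^2,\dots$ of one permutation behave like unrelated generic permutations. The computation used a complete description of the generic tuples. In general we have none.

## Two direct attempts and where they stop

**Adding one coordinate at a time.** Suppose $C\subseteq G^{n+1}$ is a comeagre orbit. By the Kuratowski–Ulam theorem there are comeagrely many $\bar g\in G^n$ whose section $C_{\bar g}=\{g:(\bar g,g)\in C\}$ is comeagre in $G$. If $g,g'\in C_{\bar g}$, then some $h$ satisfies $h\cdot(\bar g,g)=(\bar g,g')$, so $h$ lies in the centraliser $Z(\bar g)$ of the tuple $\bar g$. Thus $C_{\bar g}$ is a single $Z(\bar g)$-orbit for conjugation on $G$. A generic pair therefore tells us that $Z(y)$ has a comeagre orbit on $G$ for comeagrely many $y$. For a generic triple we need that $Z(y_1)\cap Z(y_2)$ has a comeagre orbit on $G$, for a suitable pair $(y_1,y_2)$. Here the attempt stops. We know something about $Z(y_1)$ and something about $Z(y_2)$, and neither yields anything about the smaller group $Z(y_1)\cap Z(y_2)$. Proposition 9 below shows that the loss of conjugating elements is a real danger, since for infinite sequences it is fatal.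

**Pushing category along $\Phi_n$.** We can try instead to show that $\Phi_n(C_2)$ is non-meagre because $C_2$ is. For this we would like: if $F\subseteq G^n$ is closed and nowhere dense, then $\Phi_n^{-1}(F)$ has empty interior. This would follow if $\Phi_n$ were open, but $\Phi_n$ need not be. Take $G=(\mathbb Z/2)^\omega$, a Polish group with a neighbourhood basis of open subgroups. It is abelian, so $\Phi_2(x,y)=(y,y)$. The image is the diagonal, which is closed, and nowhere dense because $G$ is not discrete; its preimage is everything. Of course this $G$ has no non-meagre orbit in $G^2$, since its orbits are points. The example shows that the hypothesis on orbits must enter in the proof of openness itself.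

## Pairs of conjugate elements: the case $n=2$

Let us see how a large orbit could help, in the smallest case. Let $B\subseteq G$ be a non-meagre conjugacy class, and restrict $\Phi_2(x,y)=(y,x^{-1}yx)$ to $E=G\times B$.

The image is exactly $B\times B$: if $z_1,z_2\in B$, they are conjugate, so there is $x$ with $xz_2x^{-1}=z_1$, and then $(z_1,z_2)=\Phi_2(x,z_1)$. So we should not ask for openness into $G^2$, but for openness onto the set $B\times B$, which is large in an open part of $G^2$ if $B$ is large in an open part of $G$.

Is $\Phi_2:E\to B\times B$ open? Move $(z_1,z_2)$ slightly, to $(z_1',z_2')\in B\times B$. We need a conjugator $x'$ near $x$. Suppose small moves inside $B$ can be realised by conjugators close to $1$, that is,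
$$z_2'=u\cdot z_2,\qquad z_1'=xu'\cdot z_2,\qquad u,u'\text{ near }1 .$$
Then $x'=xu'u^{-1}$ is near $x$ and $x'\cdot z_2'=xu'\cdot z_2=z_1'$, as desired. So everything depends on the property "small moves within a non-meagre orbit come from small group elements". That is Effros' theorem, which has a short proof for groups with a basis of open subgroups (Lemma 4).

For larger $n$ we replace the elements $z_1,z_2$ by two *overlapping $n$-tuples* $(z_1,\dots,z_n)$ and $(z_2,\dots,z_{n+1})$. If one element $x$ carries the second to the first, then $z_{i+1}=x^{-1}z_ix$ for all $i$, so $(z_1,\dots,z_{n+1})$ is in the image of $\Phi_{n+1}$. No centraliser of several elements ever appears: a single conjugator between two tuples in the known orbit in $G^n$ gives the new coordinate.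

## Non-meagre orbits are locally comeagre, and small moves come from small elements

Let $G$ be as in Theorem 1, acting continuously on a Polish space $X$. If $H\le G$ is an open subgroup (possibly $H=G$), then $H$ is Polish, and every $H$-orbit is the image of $H$ under a continuous map $h\mapsto h\cdot d$. So every $H$-orbit is analytic and has the Baire property.

**Lemma 3.** Let $H\le G$ be an open subgroup (possibly $H=G$) and $D\subseteq X$ a non-meagre $H$-orbit. There is a largest open set $O(D)$ in which $D$ is comeagre, and $D\subseteq O(D)$. If moreover $D$ is dense in $X$, then $D$ is comeagre in $X$.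

*Proof.* Let $O(D)$ be the union of all open $O$ with $O\setminus D$ meagre. As $X$ is second countable, countably many of these $O$ already cover $O(D)$, so $O(D)\setminus D$ is meagre, and $O(D)$ is the largest such set. It is nonempty: by the Baire property $D$ differs from an open set $U$ by a meagre set; $U\neq\emptyset$ because $D$ is non-meagre; and $U\setminus D$ is meagre, so $U\subseteq O(D)$. It is $H$-invariant, because each $h\in H$ acts as a homeomorphism of $X$ with $h\cdot D=D$.

By the Baire category theorem $D$ meets the nonempty open set $O(D)$. Since $D$ is a single $H$-orbit and $O(D)$ is $H$-invariant, $D\subseteq O(D)$.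

If $D$ is dense, then $O(D)$ is open and dense, so $X\setminus O(D)$ is nowhere dense. Hence $X\setminus D\subseteq (X\setminus O(D))\cup(O(D)\setminus D)$ is meagre. $\square$

**Lemma 4 (Effros' theorem for groups with a basis of open subgroups).** Let $C$ be a non-meagre $G$-orbit in $X$, $V\le G$ an open subgroup, and $p\in C$. Then $V\cdot p$ is relatively open in $C$.

*Proof.* Write $G=\bigcup_k g_kV$ with countably many $g_k$. For every $c\in C$ we get $C=\bigcup_k g_k\cdot(V\cdot c)$, so some $g_k\cdot(V\cdot c)$ is non-meagre, and hence $V\cdot c$ is non-meagre. Lemma 3 with $H=V$ gives $V\cdot c\subseteq O(V\cdot c)$ for every $c\in C$.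

Let $c,d\in C$ with $V\cdot c\ne V\cdot d$. These two $V$-orbits are disjoint, and both are comeagre in the open set $O(V\cdot c)\cap O(V\cdot d)$. By the Baire category theorem this open set is empty.

Now let $d\in C\cap O(V\cdot p)$. Then $d\in V\cdot d\subseteq O(V\cdot d)$, so $O(V\cdot p)\cap O(V\cdot d)\neq\emptyset$ and thus $V\cdot d=V\cdot p$. Hence $V\cdot p=C\cap O(V\cdot p)$, which is relatively open in $C$. $\square$

## The induction from $n$ to $n+1$

We prove Theorem 1. Let $C_2$ be a non-meagre orbit in $G^2$ and put $B_n=\Phi_n(C_2)$, an orbit in $G^n$. We show by induction on $n\ge1$: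

$$B_n\text{ is non-meagre in }G^n,\text{ and comeagre in }G^n\text{ if }C_2\text{ is comeagre in }G^2. \tag{2}$$

**The base $n=1$.** Here $\Phi_1(x,y)=y$. If $B_1$ were meagre, then $G\times B_1$ would be meagre by Fact 3, but it contains $C_2$. So $B_1$ is non-meagre. If $C_2$ is comeagre, it is dense in $G^2$, so its projection $B_1$ is dense in $G$, and Lemma 3 (with $H=G$) shows that $B_1$ is comeagre.

**The objects of the inductive step.** Assume (2) for $n$, and write $\Phi=\Phi_{n+1}$. For $z=(z_1,\dots,z_{n+1})\in G^{n+1}$ put
$$\partial_1z=(z_1,\dots,z_n),\qquad \partial_0z=(z_2,\dots,z_{n+1}).$$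
Both $\partial_i:G^{n+1}\to G^n$ are continuous, open and equivariant. Let $O=O(B_n)$ be the open set of Lemma 3, and
$$Q=\partial_0^{-1}(O)\cap\partial_1^{-1}(O),\qquad T=\{z\in G^{n+1}:\ \partial_0z\in B_n,\ \partial_1z\in B_n\},\qquad E=\Phi^{-1}(T).$$
For $n=1$ these are $T=B_1\times B_1$ and $E=G\times B_1$, as in the discussion of pairs. The plan is to show that $\Phi:E\to T$ is open and onto, and that $T$ is dense in the open set $Q$; this lets us carry category from $G^2$ to $G^{n+1}$.

**Step 1: the target $T$ is large.** This step shows that $T\subseteq Q$ and that $T$ is comeagre, hence dense, in the open set $Q$. Since $B_n$ is a non-meagre orbit, Lemma 3 gives $B_n\subseteq O$, so $T\subseteq Q$. A point of $Q\setminus T$ has $\partial_iz\in O\setminus B_n$ for $i=0$ or $i=1$, so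
$$Q\setminus T\subseteq\partial_0^{-1}(O\setminus B_n)\cup\partial_1^{-1}(O\setminus B_n).$$
The set $O\setminus B_n$ is meagre, so the right-hand side is meagre by Fact 3. Density in $Q$ follows from the Baire category theorem. If $B_n$ is comeagre in $G^n$, the same argument with $G^n$ in place of $O$ shows that $T$ is comeagre, hence dense, in $G^{n+1}$.

**Step 2: the source $E$ contains $C_2$.** This step ensures that restricting $\Phi$ to $E$ does not lose the orbit. For all $(x,y)\in G^2$ we have $\partial_1\Phi(x,y)=\Phi_n(x,y)$. Moreover
$$x\cdot\partial_0\Phi(x,y)=\partial_1\Phi(x,y), \tag{3}$$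
since $x(x^{-i}yx^{i})x^{-1}=x^{-(i-1)}yx^{i-1}$ for $1\le i\le n$. As $B_n$ is $G$-invariant, (3) shows that $\partial_0\Phi(x,y)\in B_n$ if and only if $\partial_1\Phi(x,y)\in B_n$. Hence $E=\Phi_n^{-1}(B_n)$, and this contains $C_2$ because $B_n=\Phi_n(C_2)$.

**Step 3: a conjugator between the two overlapping tuples gives a preimage.** Let $z\in T$ and $x\in G$ satisfy $x\cdot\partial_0z=\partial_1z$. We claim
$$z=\Phi(x,z_1)\quad\text{and}\quad(x,z_1)\in E. \tag{4}$$
Read coordinatewise, the assumption says $xz_{i+1}x^{-1}=z_i$, so $z_{i+1}=x^{-1}z_ix$, for $1\le i\le n$. Therefore $z_{i+1}=x^{-i}z_1x^{i}$ for $0\le i\le n$, which is $z=\Phi(x,z_1)$. As $z\in T$, we have $(x,z_1)\in\Phi^{-1}(T)=E$.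

**Step 4: $\Phi(E)=T$.** By definition $\Phi(E)\subseteq T$. Let $z\in T$. Then $\partial_0z$ and $\partial_1z$ both lie in the single orbit $B_n$, so some $x\in G$ satisfies $x\cdot\partial_0z=\partial_1z$, and (4) gives a preimage of $z$ in $E$.

**Step 5: $\Phi|_E:E\to T$ is open.** This is the step where the inductive hypothesis on $B_n$ is used in full strength, through Lemma 4. Let $(x,y)\in E$ and $z=\Phi(x,y)$. Basic neighbourhoods of $(x,y)$ in $G^2$ have the form $xV\times Y$, with $V\le G$ an open subgroup and $Y$ an open set containing $y$. We must find a relatively open subset of $T$ that contains $z$ and lies in $\Phi\bigl(E\cap(xV\times Y)\bigr)$.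

Put $p=\partial_0z\in B_n$. By (3), $\partial_1z=x\cdot p$. Since $B_n$ is a non-meagre orbit, Lemma 4 shows that $V\cdot p$ is relatively open in $B_n$. The element $x$ acts on $B_n$ as a homeomorphism, so $xV\cdot p$ is relatively open in $B_n$ too. The maps $\partial_0,\partial_1$ send $T$ continuously into $B_n$, so
$$N=\{z'\in T:\ z_1'\in Y,\ \ \partial_0z'\in V\cdot p,\ \ \partial_1z'\in xV\cdot p\}$$
is relatively open in $T$. It contains $z$, because $z_1=y\in Y$, $\partial_0z=p$ and $\partial_1z=x\cdot p$.

Let $z'\in N$. Write $\partial_0z'=u\cdot p$ and $\partial_1z'=xu'\cdot p$ with $u,u'\in V$, and set $x'=xu'u^{-1}\in xV$. Then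
$$x'\cdot\partial_0z'=xu'u^{-1}u\cdot p=xu'\cdot p=\partial_1z'.$$
By (4), $z'=\Phi(x',z_1')$ with $(x',z_1')\in E$. Also $x'\in xV$ and $z_1'\in Y$. So $N\subseteq\Phi\bigl(E\cap(xV\times Y)\bigr)$.

**Step 6: $B_{n+1}$ is non-meagre.** We now transport category along the open map $\Phi|_E$. Suppose $B_{n+1}=\Phi(C_2)$ is meagre, say $\Phi(C_2)\subseteq\bigcup_kF_k$ with each $F_k$ closed and nowhere dense in $G^{n+1}$. Then
$$C_2=\bigcup_k\bigl(C_2\cap\Phi^{-1}(F_k)\bigr).$$
Since $C_2$ is non-meagre, for some $k$ the set $C_2\cap\Phi^{-1}(F_k)$ is not nowhere dense. So there is a nonempty open $P\subseteq G^2$ in which it is dense. As $\Phi^{-1}(F_k)$ is closed, $P\subseteq\Phi^{-1}(F_k)$. By Step 2, $P\cap E\supseteq P\cap C_2\ne\emptyset$.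

By Step 5, $\Phi(P\cap E)$ is relatively open in $T$, so $\Phi(P\cap E)=T\cap N$ for some open $N\subseteq G^{n+1}$. Because $T\subseteq Q$, we may replace $N$ by $N\cap Q$ and assume $N\subseteq Q$. The set $N$ is nonempty, since $P\cap E$ is. By Step 1, $T$ is dense in $Q$, so $T\cap N$ is dense in $N$. But $T\cap N=\Phi(P\cap E)\subseteq\Phi(P)\subseteq F_k$, and $F_k$ is closed, so
$$N\subseteq\overline{T\cap N}\subseteq F_k .$$
This contradicts that $F_k$ is nowhere dense.

**Step 7: if $C_2$ is comeagre, then $B_{n+1}$ is comeagre.** By Lemma 3 and Step 6 it suffices to show that $B_{n+1}$ is dense. By the inductive hypothesis $B_n$ is comeagre in $G^n$, so $T$ is dense in $G^{n+1}$ by Step 1. The set $C_2$ is dense in $G^2$ and $\Phi$ is continuous, so $\Phi(C_2)$ is dense in $\Phi(G^2)$. By Step 4, $\Phi(G^2)\supseteq\Phi(E)=T$. Hence $B_{n+1}=\Phi(C_2)$ is dense in $G^{n+1}$. This completes the induction and the proof of Theorem 1. $\blacksquare$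

When $C_2$ is comeagre, $\Phi_2(C_2)$ is a comeagre orbit in $G^2$ as well. Two comeagre sets meet, and orbits that meet are equal, so $\Phi_2(C_2)=C_2$. In words: if $(x,y)$ is a generic pair, then $(y,x^{-1}yx)$ is simultaneously conjugate to $(x,y)$.

## Projecting to pairs: proof of Corollary 2 and the possible sets of $n$

**Projections of large orbits.** Let $\pi:G^n\to G^k$, $1\le k\le n$, be the projection to $k$ distinct coordinates, in any order, and let $C$ be an orbit in $G^n$. Since $\pi$ is equivariant, $\pi(C)$ is an orbit. If $C$ is non-meagre, so is $\pi(C)$, because otherwise $C\subseteq\pi^{-1}(\pi(C))$ would be meagre by Fact 3. If $C$ is comeagre, it is dense, so $\pi(C)$ is dense and non-meagre, and Lemma 3 shows that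
$$\pi(C)\text{ is a comeagre orbit in }G^k. \tag{5}$$

*Proof of Corollary 2.* Let $n\ge 2$ and let $C$ be a comeagre orbit in $G^n$, where $G=\operatorname{Aut}(A)$. By (5), the projection of $C$ to $G^2$ is a comeagre orbit. Theorem 1 gives a comeagre orbit in $G^m$ for every $m\ge1$ (and for $m=0$ there is nothing to prove). Taking $m=n+1$ gives the second assertion. $\square$

The same argument with "non-meagre" in place of "comeagre" gives a local version.

**Proposition 5.** Let $n\ge2$. Then $G^n$ has a non-meagre orbit if and only if $G^m$ has one for every $m\ge1$.

*Proof.* A non-meagre orbit in $G^n$ projects to a non-meagre orbit in $G^2$, and Theorem 1 gives one in each $G^m$. The converse is trivial. $\square$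

**Proposition 6.** For a countably infinite structure $A$ let $S(A)$ be the set of $n\ge0$ such that $A$ has $n$-generic automorphisms. Then $S(A)$ is one of
$$\{0\},\qquad\{0,1\},\qquad\{0,1,2,\dots\},$$
and all three occur.

*Proof.* We have $0\in S(A)$, as $G^0$ is a point. If $S(A)$ contains some $n\ge2$, it contains everything, by Corollary 2. Otherwise $S(A)\subseteq\{0,1\}$. So nothing else occurs.

The structure $(\mathbb Z,<)$ gives $\{0\}$: as we saw, its group is discrete and conjugacy classes are singletons, while the only comeagre subset of $G$ is $G$ itself. So it has no $1$-generic automorphism, and hence by the above no $n$-generic ones for $n\ge1$. The structure $(\omega,<)$ gives $\{0,1,2,\dots\}$, since its group is trivial. The structure $(\mathbb Q,<)$ gives $\{0,1\}$. For its generic automorphism see J. K. Truss, *Generic automorphisms of homogeneous structures*, Proc. London Math. Soc. 1992. For the absence of generic pairs, which is due to Hodkinson, see Truss, *On notions of genericity and mutual genericity*, J. Symbolic Logic 72 (2007). This is the case $n=1$ granted in the question. $\square$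

So a structure with $n$-generic but not $(n+1)$-generic automorphisms exists exactly for $n\in\{0,1\}$. Say that $A$ has *ample generics* if it has $n$-generic automorphisms for every $n$. Then for each $n\ge2$, having $n$-generic automorphisms is equivalent to having ample generics.

## Conjugates of $y$ by distinct powers of $x$

**Proposition 7.** Let $(x,y)$ be a generic pair in $G^2$. For each $n\ge1$ the generic $n$-tuples are exactly the conjugates of $(y,x^{-1}yx,\dots,x^{-(n-1)}yx^{n-1})$. More generally, for distinct integers $i_1,\dots,i_n$ the tuple
$$\bigl(x^{-i_1}yx^{i_1},\dots,x^{-i_n}yx^{i_n}\bigr)$$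
is generic.

*Proof.* The first tuple is $\Phi_n(x,y)$, which is generic by Theorem 1, and two comeagre orbits in $G^n$ meet and so coincide. For the second statement choose $m\ge\max_j|i_j|$. Conjugating all entries $x^{-k}yx^{k}$, $0\le k\le 2m$, of $\Phi_{2m+1}(x,y)$ by $x^m$ gives
$$x^m\cdot\Phi_{2m+1}(x,y)=\bigl(x^{-(k-m)}yx^{k-m}\bigr)_{0\le k\le 2m}=\bigl(x^{-i}yx^{i}\bigr)_{-m\le i\le m}.$$
This lies in the comeagre orbit $\Phi_{2m+1}(C_2)$, where $C_2$ is the orbit of $(x,y)$. The given tuple is its projection to $n$ distinct coordinates, so it is generic by (5). $\square$

## Arbitrary Polish groups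

**Proposition 8.** Theorem 1, the two facts on projections of large orbits including (5), and Propositions 5 and 7 hold for an arbitrary Polish group $G$. So does the group form of Corollary 2: a comeagre orbit in $G^n$ for one $n\ge2$ gives one in $G^m$ for all $m$. The same holds for the trichotomy in Proposition 6, applied to the set of $n$ such that $G^n$ has a comeagre orbit.

*Proof.* Open subgroups were used in two places: Lemma 4 and its use in Step 5. Everywhere else Lemma 3 was applied only with $H=G$, and that case of its proof works for any Polish group. We replace Lemma 4 by Effros' theorem (E. G. Effros, *Transformation groups and $C^*$-algebras*, Ann. of Math. 1965): if an orbit $G\cdot p$ of a continuous action of a Polish group on a Polish space is non-meagre in itself, then $g\mapsto g\cdot p$ is an open map $G\to G\cdot p$.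

To apply it we need that an orbit $C$ that is non-meagre in $X$ is non-meagre in itself. It is enough that a set $M\subseteq C$ that is nowhere dense in the subspace $C$ is nowhere dense in $X$. Suppose the closure $\overline M$ in $X$ contains a nonempty open $W$. Then $W$ meets $M$, so $W\cap C$ is a nonempty relatively open subset of $C$ contained in $\overline M\cap C$, the closure of $M$ in $C$. This is a contradiction.

In Step 5, basic neighbourhoods of $(x,y)$ now have the form $xV\times Y$ with $V$ an open neighbourhood of $1$. Choose an open neighbourhood $U$ of $1$ with $UU^{-1}\subseteq V$, and define $N$ with $U\cdot p$ and $xU\cdot p$ in place of $V\cdot p$ and $xV\cdot p$. By Effros' theorem $U\cdot p$ is relatively open in $B_n$, hence so is $xU\cdot p$, and $N$ still contains $z$ because $1\in U$. For $z'\in N$ with $\partial_0z'=u\cdot p$ and $\partial_1z'=xu'\cdot p$, $u,u'\in U$, the element $x'=xu'u^{-1}$ lies in $xUU^{-1}\subseteq xV$. The rest of the proof is unchanged. $\square$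

## Infinite sequences never have a comeagre orbit

**Proposition 9.** If $G\ne1$ is a Polish group, then $G^\omega$ has no comeagre orbit under diagonal conjugation.

*Proof.* Identify $G^\omega$ with $G\times G^\omega$ by separating the first coordinate, and suppose $C\subseteq G\times G^\omega$ is a comeagre orbit.

First, the sequences with dense range form a comeagre subset of $G^\omega$. For each nonempty $U$ in a countable basis of $G$, the set of sequences with some term in $U$ is open. It is dense, because a basic open set of $G^\omega$ restricts only finitely many coordinates. The sequences with dense range are the intersection of these countably many sets.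

By the Kuratowski–Ulam theorem, for comeagrely many $\bar g\in G^\omega$ the section $C_{\bar g}=\{g\in G:(g,\bar g)\in C\}$ is comeagre in $G$. So we can fix such a $\bar g$ that also has dense range. Let $g,g'\in C_{\bar g}$. Some $h\in G$ satisfies $h\cdot(g,\bar g)=(g',\bar g)$. Then $h$ commutes with every term of $\bar g$. The centraliser of $h$ is closed and contains a dense set, so it is $G$, and $h\in Z(G)$. Hence $g'=hgh^{-1}=g$.

Thus $C_{\bar g}$ has at most one point. Being comeagre in $G$, it is dense, so it is a single point. A point is closed, so $G$ consists of that point, contradicting $G\neq1$. $\square$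

In particular, the finite tuples $\Phi_n(x,y)$ in Theorem 1 cannot be replaced by the infinite sequence $(y,x^{-1}yx,x^{-2}yx^2,\dots)$: if $G\ne1$, its orbit in $G^\omega$ is never comeagre, even when all its finite initial segments are generic.
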